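
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Iterated nontangential limits in the Nevanlinna class of the polydisc}


\begin{abstract}
For a function $f$ in the Nevanlinna class $N(U^n)$ of the polydisc one can take nontangential boundary limits one variable at a time. We show that the result does not depend on the order of the variables, up to a set of product measure zero on the torus. The reason is that $f(\rho_1w_1,\dots,\rho_nw_n)$ converges in measure on the torus when the radii $\rho_j$ tend to $1$ independently of each other. We also show that the linear growth condition on $\log^+|f|$ defining $N(U^n)$ cannot be replaced by a sublinear one: for any nondecreasing $\psi_0$ with $\psi_0(t)=o(t)$ there is a holomorphic $f$ with bounded integrals of $\psi_0(\log^+|f|)$ whose iterated limits exist almost everywhere in all orders, but whose values for the orders with $z_1$ before $z_2$ and for those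 with $z_2$ before $z_1$ differ almost everywhere.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $U=\{z\in\mathbb C:|z|<1\}$ and $T=\{z:|z|=1\}$. The unit polydisc $U^n$ has the torus $T^n$ as its distinguished boundary. We write $m$ for normalized Lebesgue measure on $T^k$, for any $k$, and
\[
F_\rho(w)=F(\rho_1w_1,\dots,\rho_kw_k)\qquad(\rho\in[0,1)^k,\ w\in T^k)
\]
for a function $F$ on $U^k$. A holomorphic function $f$ on $U^n$ belongs to the \emph{Nevanlinna class} $N(U^n)$ if
\[
\sup_{\rho\in[0,1)^n}\int_{T^n}\log^+|f_\rho|\,dm<\infty .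
\]

In one variable, functions in $N(U)$ have finite nontangential limits at almost every point of $T$. In several variables one can go to the boundary one variable at a time. Recall that $\zeta\to w$ \emph{nontangentially}, for $w\in T$, means that $\zeta\to w$ inside each of the approach regions
\[
\Gamma_\alpha(w)=\{\zeta\in U:|\zeta-w|<\alpha(1-|\zeta|)\},\qquad \alpha>1 .
\]
Fix a permutation $\sigma$ of $\{1,\dots,n\}$ and a point $w\in T^n$, and put $f_0=f$. For $k=1,\dots,n$ let $f_k$ be the function of the remaining variables $(z_{\sigma(k+1)},\dots,z_{\sigma(n)})\in U^{n-k}$ obtained by taking the nontangential limit of $f_{k-1}$ in the variable $z_{\sigma(k)}$ at $w_{\sigma(k)}$, the remaining variables being held fixed. The \emph{iterated nontangential limit of $f$ in the order $\sigma$ exists at $w$} if at each step this limit exists and is finite for \emph{every} value of the remaining variables in $U^{n-k}$. Its value is the constant $f_n$.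

Two facts are known in this connection. First, for $f\in N(U^n)$ and a fixed order, the iterated limits exist outside a set $E\subset T^n$ for which the repeated integral of the characteristic function of $E$, in the order reverse to that of taking limits, is zero. Second, if $f$ lies in the smaller class $N_{n-1}(U^n)$, for which the integrals of $\log^+|f|\{\log^+|f|\}^{n-1}$ over the tori $|z_j|=\rho_j$ are bounded for $0\le\rho_j<1$, then the iterated limits in different orders are equal almost everywhere on $T^n$. The question posed in \cite{source} is whether such an equality, up to a set of measure zero on $T^n$, holds for every $f\in N(U^n)$. The answer is yes.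

\begin{theorem}\label{thm:main}
Let $n\ge2$, let $f\in N(U^n)$, and let $\sigma,\tau$ be permutations of $\{1,\dots,n\}$. There is a set $Z\subset T^n$ with $m(Z)=0$ such that at every point of $T^n\setminus Z$ the iterated nontangential limits of $f$ in the orders $\sigma$ and $\tau$ both exist and are equal.
\end{theorem}

\subsection{What to expect}

For functions without structure, iterated limits have no reason to agree. The function on $U^2$ that equals $1$ where $|z_1|>|z_2|$ and $0$ elsewhere has iterated limit $1$ everywhere if $z_1$ goes to the boundary first, and $0$ everywhere if $z_2$ does.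

For bounded holomorphic $f$ on $U^2$, on the other hand, the orders agree. Leaving measurability aside, let $f_{12}$ and $f_{21}$ be the two iterated limits, and let $P(z,w)=(1-|z|^2)/|w-z|^2$ be the Poisson kernel. The Poisson formula in $z_1$, and then in $z_2$ for the limit function $f_1(w_1,\cdot)$, gives
\[
f(z_1,z_2)=\int_TP(z_1,w_1)f_1(w_1,z_2)\,dm(w_1)=\int_{T^2}P(z_1,w_1)P(z_2,w_2)f_{12}(w)\,dm(w),
\]
and the last expression equals $f(z_1,z_2)$ also with $f_{21}$ in place of $f_{12}$. A bounded function on $T^2$ is determined almost everywhere by its Poisson integral, so $f_{12}=f_{21}$ almost everywhere.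

This argument is not available in $N(U^n)$, because there $f$ need not be the Poisson integral of its boundary values. For example, $f(z)=\exp\frac{1+z}{1-z}$ is in $N(U)$, since $\log|f(z)|=P(z,1)>0$ has mean $1$ on every circle $|z|=r<1$; but its boundary values have modulus $1$ almost everywhere, while $|f(0)|=e$. In the limit $r\to1$ the mass of $\log^+|f|$ is concentrated at the point $1$, and the boundary values do not see it. The question is whether in several variables such lost mass can make different orders of iteration see different limits.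

\subsection{The idea in two variables}\label{ssec:idea}

Let
\[
d(F,G)=\int_{T^n}\min(1,|F-G|)\,dm ,
\]
the metric of convergence in measure; in this subsection $n=2$. Suppose we know that there is a finite measurable function $f^*$ on $T^2$ with $f_\rho\to f^*$ in measure as $\rho_1\to1$ and $\rho_2\to1$ \emph{independently of each other}. Given $\varepsilon>0$ there is then $\delta>0$ with
\[
d(f_\rho,f^*)\le\varepsilon\qquad\text{for all }\rho_1,\rho_2>1-\delta .
\]
Hold $\rho_2$ fixed and let $\rho_1\to1$. For almost every $w_1$ we have $f(\rho_1w_1,\rho_2w_2)\to f_1(w_1,\rho_2w_2)$ for all $w_2$, so by dominated convergence the function $w\mapsto f_1(w_1,\rho_2w_2)$ is within $d$-distance $\varepsilon$ of $f^*$, for every $\rho_2>1-\delta$. Now let $\rho_2\to1$. These functions converge almost everywhere to the iterated limit $f_{12}$, so $d(f_{12},f^*)\le\varepsilon$. As $\varepsilon$ was arbitrary, $f_{12}=f^*$ almost everywhere. The same argument gives $f_{21}=f^*$.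

The independence of the radii is essential here: convergence along the diagonal $\rho_1=\rho_2$ says nothing about what happens when $\rho_1\to1$ with $\rho_2$ fixed. Pointwise convergence of $f_\rho$, on the other hand, is not needed.

Two things remain. One is the unrestricted convergence in measure. It is proved in Section~\ref{sec:measure} by comparing the subharmonic functions $\log(1+|f-a|^2)$ with Poisson integrals of the same total mass; singular mass disappears in measure, whatever the relation between the radii. The other is the existence of the iterated limits off a set of \emph{product} measure zero, with enough measurability to use Fubini's theorem. This is done in Section~\ref{sec:existence}, and Section~\ref{sec:proof} then carries out the argument above for all $n$.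

\subsection{Complements and sharpness}

Write $\rho\to\mathbf 1$ when all $\rho_j\to1$, with no relation between the rates. For $S\subset\{1,\dots,n\}$ let $w_S=(w_j)_{j\in S}\in T^S$. If $S=\{\sigma(1),\dots,\sigma(k)\}$, write $f_k^\sigma(w_S,\cdot)$ for the function $f_k$ obtained in the order $\sigma$. We regard it as a function of the variables $z_j$, $j\notin S$, listed in increasing order of $j$.

\begin{theorem}\label{thm:complements}
Let $f\in N(U^n)$, $n\ge2$.
\begin{enumerate}
\item[(a)] There is a finite measurable $f^*$ on $T^n$ with $f_\rho\to f^*$ in measure as $\rho\to\mathbf 1$. Every iterated limit of $f$ equals $f^*$ a.e.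
\item[(b)] If $1\le k\le n$ and $\{\sigma(1),\dots,\sigma(k)\}=\{\tau(1),\dots,\tau(k)\}=S$, then for a.e.\ $w_S\in T^S$ the intermediate limits $f_k^\sigma(w_S,\cdot)$ and $f_k^\tau(w_S,\cdot)$ coincide on all of $U^{n-k}$.
\item[(c)] $\log^+|f^*|\in L^1(T^n)$; if $f\not\equiv0$, then $\log|f^*|\in L^1(T^n)$.
\end{enumerate}
\end{theorem}

The growth condition in the definition of $N(U^n)$ is linear in $\log^+|f|$. The next theorem shows that no sublinear condition of the same form suffices.

\begin{theorem}\label{thm:sharp}
Let $\psi_0:[0,\infty)\to[0,\infty)$ be nondecreasing with $\psi_0(t)/t\to0$ as $t\to\infty$, and let $n\ge2$. There is a holomorphic $f$ on $U^n$ with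
\[
\sup_\rho\int_{T^n}\psi_0(\log^+|f_\rho|)\,dm<\infty
\]
such that, at a.e.\ point of $T^n$, the iterated limits exist in all orders, but every order with $1$ before $2$ gives a value different from every order with $2$ before $1$.
\end{theorem}

Theorem~\ref{thm:complements} is proved in Sections~\ref{sec:proof} and~\ref{sec:complements}. Theorem~\ref{thm:sharp} is proved in Section~\ref{sec:sharp}, which uses only the notation and the Poisson kernel estimates of Section~\ref{sec:prelim}.

\section{Conventions and standard facts}\label{sec:prelim}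

The measure $m$ is taken complete, so subsets of Borel null sets are null. Both $T^0$ and $U^0$ are single points, and $m(T^0)=1$. The regions $\Gamma_\alpha(w)$ increase with $\alpha$, so nontangential convergence need only be tested for $\alpha\in\{2,3,\dots\}$. Each $\Gamma_\alpha(w)$ contains the radius $\{rw:0\le r<1\}$, because $|rw-w|=1-r<\alpha(1-r)$; hence radial limits are special cases of nontangential ones. Also $\Gamma_\alpha(w)=w\,\Gamma_\alpha(1)$.

\emph{Poisson kernels.} For $|z|<1=|w|$ let $P(z,w)=\frac{1-|z|^2}{|w-z|^2}$, and for $0\le b<1$ put $P_b(w)=P(b,w)$. Then $P(b\omega,w)=P_b(w/\omega)$ for $\omega\in T$, and $\int_TP_b\,dm=1$. If $|w-1|\ge\eta$ and $1-b\le\eta/2$, then $|w-b|\ge\eta/2$, so $P_b(w)\le4(1-b^2)/\eta^2$. Thus, as $b\to1$,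
\begin{equation}\label{eq:tail}
P_b\to0\ \text{ uniformly on }\{|w-1|\ge\eta\},\qquad \int_{|w-1|\ge\eta}P_b\,dm\to0\qquad(\eta>0).
\end{equation}
For a finite measure $\mu$ on $T^k$ let
\[
P[\mu](z)=\int_{T^k}\prod_{j=1}^kP(z_j,w_j)\,d\mu(w)\qquad(z\in U^k).
\]
This function is continuous on $U^k$ and harmonic in each variable. By Fubini's theorem $\int P[\mu]_\rho\,dm=\mu(T^k)$ for every $\rho\in[0,1)^k$.

\emph{Subharmonic functions.} The circle means $\int_Tv(rw)\,dm(w)$ of a subharmonic function $v$ on $U$ are nondecreasing in $r$, and if $v$ is continuous then $v(z)\le\int_TP(z/r,w)\,v(rw)\,dm(w)$ for $|z|<r<1$. If $V$ is continuous on $U^k$ and subharmonic in each variable, it follows that $\int V_\rho\,dm$ is nondecreasing in each $\rho_j$, and, applying the Poisson inequality one variable at a time, that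
\begin{equation}\label{eq:poissonineq}
V(z)\le\int_{T^k}\prod_{j=1}^kP(z_j/\rho_j,w_j)\,V_\rho(w)\,dm(w)\qquad(|z_j|<\rho_j<1).
\end{equation}
A nonnegative harmonic function $u$ on $U$ satisfies Harnack's inequality $u(z)\le\frac{1+|z|}{1-|z|}u(0)$ and has a finite nontangential limit at a.e.\ point of $T$. A function in $N(U)$ has finite nontangential limits at a.e.\ point of $T$ (Nevanlinna's theorem).

\emph{Convergence in measure} on $T^n$ of $F_\rho$ to a function $F$ finite a.e.\ is the same as $d(F_\rho,F)\to0$, with $d$ as in Section~\ref{ssec:idea}. It is implied by convergence in $L^1$ and by convergence a.e.\ of sequences, it is preserved by sums and by composition with continuous functions, and a sequence converging in measure has a subsequence converging a.e.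

\section{Unrestricted convergence in measure}\label{sec:measure}

We compare a nonnegative, separately subharmonic function with a Poisson integral that majorizes it. If the majorant has no more mass than necessary, the difference tends to $0$ in $L^1$, and it remains to study Poisson integrals. The example of the introduction shows what happens. For $f(z)=\exp\frac{1+z}{1-z}$ and $V=\log(1+|f|^2)$ in one variable,
\[
V_r=\log(1+e^{2P_r})=2P_r+\log(1+e^{-2P_r}).
\]
Here $V_r\to\log2$ off the point $1$, while $\int V_r\,dm\to2+\log2$. The measure $\mu=(\log2)\,m+2\delta_1$ has exactly this limit mass, and $P[\mu]_r-V_r=\log2-\log(1+e^{-2P_r})$ is nonnegative and tends to $0$ in $L^1$ by bounded convergence. The limit in measure of $V_r$ is the density $\log2$ of the absolutely continuous part of $\mu$; the point mass is not seen. This is the general picture, in any number of variables.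

\begin{lemma}\label{lem:majorant}
Let $V\ge0$ be continuous on $U^n$, $n\ge1$, and subharmonic in each variable separately, with $L:=\sup_\rho\int V_\rho\,dm<\infty$. There is a finite positive measure $\mu$ on $T^n$ with $V\le P[\mu]$ and $\mu(T^n)=L$, and
\[
V_\rho\to h\quad\text{in measure as }\rho\to\mathbf 1,
\]
where $h\in L^1(T^n)$ is the density of the absolutely continuous part of $\mu$.
\end{lemma}

\begin{proof}
\emph{The majorant.} The function $M(\rho)=\int V_\rho\,dm$ is nondecreasing in each $\rho_j$. If $M(\rho^0)>L-\varepsilon$, then $M(\rho)>L-\varepsilon$ whenever $\rho_j\ge\rho^0_j$ for all $j$; hence $M(\rho)\to L$ as $\rho\to\mathbf 1$, without restriction. Let $\mu$ be a weak* limit of the measures $V_{(t_k,\dots,t_k)}\,m$ for some sequence $t_k\uparrow1$. Testing with the constant $1$ gives $\mu(T^n)=L$. By \eqref{eq:poissonineq} with all radii equal to $t_k$, applied at the point $t_kz$, we have $V(t_kz)\le P[V_{(t_k,\dots,t_k)}m](z)$. For fixed $z$ the kernel is continuous in $w$, so letting $k\to\infty$ gives $V\le P[\mu]$.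

\emph{The difference.} Since $P[\mu]_\rho-V_\rho\ge0$ and $\int P[\mu]_\rho\,dm=\mu(T^n)=L$,
\[
\int\bigl|P[\mu]_\rho-V_\rho\bigr|\,dm=L-M(\rho)\to0\qquad(\rho\to\mathbf 1).
\]
So it suffices to show that $P[\mu]_\rho\to h$ in measure. Write $\mu=h\,m+\nu$ with $\nu\ge0$ singular.

\emph{The absolutely continuous part.} We claim $P[hm]_\rho\to h$ in $L^1$. If $h$ is continuous, then
\[
\bigl|P[hm]_\rho(w)-h(w)\bigr|\le\int_{T^n}\prod_jP_{\rho_j}(\zeta_j)\,\bigl|h(w_1\zeta_1,\dots,w_n\zeta_n)-h(w)\bigr|\,dm(\zeta).
\]
The part of the integral where all $|\zeta_j-1|<\eta$ is small for small $\eta$, uniformly in $\rho$ and $w$, by uniform continuity; the part where some $|\zeta_j-1|\ge\eta$ is at most $2\max|h|\sum_j\int_{|\zeta-1|\ge\eta}P_{\rho_j}\,dm$, which tends to $0$ by \eqref{eq:tail}. The convergence is therefore uniform. The general case follows because continuous functions are dense in $L^1$ and $\|P[hm]_\rho\|_1\le\|h\|_1$.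

\emph{The singular part.} We claim $P[\nu]_\rho\to0$ in measure. Given $\varepsilon>0$ choose a compact $K$ with $m(K)=0$ and $\nu(T^n\setminus K)<\varepsilon$, and then $\delta>0$ so small that
\[
K_\delta=\{w\in T^n:\max_j|w_j-\zeta_j|<\delta\text{ for some }\zeta\in K\}
\]
has $m(K_\delta)<\varepsilon$. If $w\notin K_\delta$ and $\zeta\in K$, then $|w_j-\zeta_j|\ge\delta$ for at least one $j$. Integrate the kernel over $w\notin K_\delta$ and sum over this $j$; the remaining kernel factors integrate to $1$, so by Fubini's theorem
\[
\int_{T^n\setminus K_\delta}P[\nu|_K]_\rho\,dm\le\nu(K)\sum_{j=1}^n\int_{|w-1|\ge\delta}P_{\rho_j}\,dm\to0\qquad(\rho\to\mathbf 1)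
\]
by \eqref{eq:tail}. Moreover $\int P[\nu|_{T^n\setminus K}]_\rho\,dm=\nu(T^n\setminus K)<\varepsilon$ for all $\rho$. So for $\rho$ close to $\mathbf 1$ the function $P[\nu]_\rho$ has integral less than $2\varepsilon$ off the set $K_\delta$ of measure less than $\varepsilon$, and $d(P[\nu]_\rho,0)<3\varepsilon$.
\end{proof}

To reach $f$ itself we need a subharmonic function of $f$ that grows like $\log^+|f|$ at infinity but, unlike $\log^+|f|$, does not lose the information on $|f|$ where $|f|<1$. The function $\log(1+|f|^2)$ does this. The argument of $f$ is recovered by using the distances $|f-a|$ to three points $a$.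

\begin{proposition}\label{prop:measure}
If $f\in N(U^n)$, $n\ge1$, there is a finite measurable $f^*$ on $T^n$ with $f_\rho\to f^*$ in measure as $\rho\to\mathbf 1$.
\end{proposition}

\begin{proof}
For $a\in\mathbb C$ let $V^a=\log(1+|f-a|^2)\ge0$. It is continuous, and subharmonic in each variable, because $\Delta\log(1+|g|^2)=4|g'|^2/(1+|g|^2)^2\ge0$ for holomorphic $g$ of one variable. From
\[
1+|f-a|^2\le1+2|f|^2+2|a|^2\le(3+2|a|^2)\max(1,|f|^2)
\]
we get
\begin{equation}\label{eq:Va}
V^a\le\log(3+2|a|^2)+2\log^+|f| ,
\end{equation}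
so the integrals $\int V^a_\rho\,dm$ are bounded. By Lemma~\ref{lem:majorant}, $V^a_\rho$ converges in measure to a finite function, and hence so does $|f_\rho-a|^2=e^{V^a_\rho}-1$. Apply this with $a=0,1,i$ and use
\[
2\operatorname{Re}f=|f|^2-|f-1|^2+1,\qquad2\operatorname{Im}f=|f|^2-|f-i|^2+1 .\qedhere
\]
\end{proof}

\section{Existence off a set of product measure zero}\label{sec:existence}

The known existence result quoted in the introduction controls a repeated integral of the characteristic function of the exceptional set. Fubini's theorem turns this into a statement about product measure only if that set is measurable. We therefore prove existence directly, keeping track of Borel measurability. The first step is to take one limit, for all values of the other variables at once.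

\begin{lemma}\label{lem:onestep}
Let $g\in N(U^k)$, $k\ge1$.
\begin{enumerate}
\item[(i)] Fixing some, but not all, of the variables of $g$ at points of $U$ gives a function in the class $N$ of the others.
\item[(ii)] For a.e.\ $w\in T$ the limit of $g(\zeta,z')$ as $\zeta\to w$ within $\Gamma_\alpha(w)$ exists and is finite for every $\alpha>1$, locally uniformly in $z'\in U^{k-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
As in the proof of Proposition~\ref{prop:measure} (with $a=0$), Lemma~\ref{lem:majorant} applies to $V=\log(1+|g|^2)$. It gives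
\[
\log^+|g|\le\log(1+|g|^2)\le u:=P[\mu]
\]
for some finite positive measure $\mu$ on $T^k$.

(i) With some variables fixed, $u$ is continuous, nonnegative and harmonic in each remaining variable, so its mean over any torus centered at $0$ equals its value at $0$. Hence the integrals of $\log^+|g|$ over these tori are bounded.

(ii) For $k=1$ this is Nevanlinna's theorem. Let $k\ge2$. Harnack's inequality in each of the variables $z'$ gives
\begin{equation}\label{eq:harnack}
u(\zeta,z')\le\Bigl(\frac{1+r}{1-r}\Bigr)^{k-1}u(\zeta,0)\qquad\text{if all }|z_i'|\le r<1 .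
\end{equation}
The nonnegative harmonic function $u(\cdot,0)$ has a finite nontangential limit at a.e.\ $w\in T$. It is then bounded on each $\Gamma_\alpha(w)$, since the closure of $\Gamma_\alpha(w)$ meets $T$ only at $w$. Let $D\subset U^{k-1}$ be countable and dense. By (i), $g(\cdot,d)\in N(U)$ for each $d\in D$, so for a.e.\ $w$ the nontangential limits of all functions $g(\cdot,d)$, $d\in D$, exist at $w$.

Fix a $w$ with both properties, and $\alpha>1$. By \eqref{eq:harnack} the holomorphic functions $g(\zeta,\cdot)$, $\zeta\in\Gamma_\alpha(w)$, are locally bounded on $U^{k-1}$, uniformly in $\zeta$. By Cauchy's estimates they are equicontinuous on compact sets. Given a compact $K\subset U^{k-1}$ and $\eta>0$, there is therefore a finite set $D_0\subset D$ such that each $z'\in K$ has some $d\in D_0$ with $|g(\zeta,z')-g(\zeta,d)|\le\eta$ for all $\zeta\in\Gamma_\alpha(w)$. Then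
\[
|g(\zeta,z')-g(\zeta',z')|\le2\eta+\max_{d\in D_0}|g(\zeta,d)-g(\zeta',d)|\qquad(z'\in K,\ \zeta,\zeta'\in\Gamma_\alpha(w)),
\]
and the maximum tends to $0$ as $\zeta,\zeta'\to w$ within $\Gamma_\alpha(w)$. So $g(\zeta,\cdot)$ converges uniformly on $K$ as $\zeta\to w$ within $\Gamma_\alpha(w)$.
\end{proof}

To iterate, the function obtained after some limits must again belong to a Nevanlinna class, for almost every choice of the boundary variables already used. The integral bound \eqref{eq:inductive} below is what survives the limits and guarantees this.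

\begin{proposition}\label{prop:existence}
Let $f\in N(U^n)$ and let the order be $1,2,\dots,n$. There are Borel sets $G_k\subset T^k$ with $G_0=T^0$, $m(G_k)=1$ and $G_k\subset G_{k-1}\times T$ for $1\le k\le n$, and functions $f_k:G_k\times U^{n-k}\to\mathbb C$, Borel in $w\in G_k$ and holomorphic in $z'\in U^{n-k}$, with $f_0=f$, such that for $1\le k\le n$ and $(w',w_k)\in G_k$
\[
f_{k-1}(w',\zeta,z')\to f_k(w',w_k,z')\quad\text{as }\zeta\to w_k\text{ nontangentially, locally uniformly in }z'\in U^{n-k}.
\]
In particular, the iterated limit in this order exists at each point of $G_n$.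
\end{proposition}

\begin{proof}
We first note that a function $F(w,z)$ that is Borel in $w$ and continuous in $z\in U^l$ is jointly Borel. Indeed, for each $p$ divide $U^l$ into countably many Borel pieces $A_{p,i}$ of diameter less than $1/p$ and choose $z_{p,i}\in A_{p,i}$; then $F(w,z)=\lim_p\sum_iF(w,z_{p,i})1_{A_{p,i}}(z)$.

We construct $G_k,f_k$ by induction on $k$, with the additional property that for a constant $C$, the same for all $k$, and all $\rho\in[0,1)^{n-k}$,
\begin{equation}\label{eq:inductive}
\int_{G_k}\int_{T^{n-k}}\log\bigl(1+|f_k(w,\rho_1\xi_1,\dots,\rho_{n-k}\xi_{n-k})|^2\bigr)\,dm(\xi)\,dm(w)\le C .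
\end{equation}
For $k=0$ this holds by \eqref{eq:Va}, because $f\in N(U^n)$. Suppose that $1\le k\le n$ and that step $k-1$ is done.

\emph{Membership in the Nevanlinna class.} The inner integral in \eqref{eq:inductive} for $f_{k-1}$, with $w'\in G_{k-1}$ fixed, is nondecreasing in each radius, so its supremum over all radii is its limit along equal radii $t\uparrow1$. By monotone convergence and \eqref{eq:inductive}, this supremum has integral at most $C$ over $G_{k-1}$, so it is finite for a.e.\ $w'$. Since $\log^+|f_{k-1}|\le\log(1+|f_{k-1}|^2)$, it follows that $f_{k-1}(w',\cdot)\in N(U^{n-k+1})$ for a.e.\ $w'\in G_{k-1}$.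

\emph{The set $G_k$.} Let $G_k$ be the set of all $(w',w)\in G_{k-1}\times T$ at which the nontangential limit of $f_{k-1}(w',\zeta,\cdot)$ as $\zeta\to w$ exists, finite and locally uniformly on $U^{n-k}$. We claim that it is Borel. By the Cauchy criterion and $\Gamma_\alpha(w)=w\,\Gamma_\alpha(1)$, a point $(w',w)\in G_{k-1}\times T$ belongs to $G_k$ if and only if for all integers $\alpha,j\ge2$ and $p\ge1$ there is $q\in\mathbb N$ with
\[
\bigl|f_{k-1}(w',w\xi,z')-f_{k-1}(w',w\xi',z')\bigr|\le1/p
\]
for all $\xi,\xi'\in\Gamma_\alpha(1)\cap\{|\xi-1|<1/q\}$ and all $z'$ with every $|z_i'|\le1-1/j$. Since $f_{k-1}(w',\cdot)$ is continuous, it suffices to require this for $\xi,\xi',z'$ in countable dense subsets of these sets. For each single choice of $\xi,\xi',z'$ the inequality defines a Borel set of $(w',w)$, because $f_{k-1}$ is jointly Borel. So $G_k$ arises from Borel sets by countable unions and intersections.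

By Lemma~\ref{lem:onestep}(ii), for a.e.\ $w'\in G_{k-1}$ the section of $G_k$ over $w'$ has full measure in $T$. As $G_k$ is Borel, Fubini's theorem gives $m(G_k)=1$.

\emph{The function $f_k$.} Let $f_k$ be the limit. It is holomorphic in $z'$ by local uniformity, and Borel in $w=(w',w_k)\in G_k$ as the limit of $f_{k-1}(w',(1-\frac1j)w_k,z')$ for $j\to\infty$. By Fatou's lemma, the left side of \eqref{eq:inductive} for $f_k$ and $\rho$ is at most the lower limit, as $j\to\infty$, of the left side of \eqref{eq:inductive} for $f_{k-1}$ with radii $(1-\frac1j,\rho)$. So \eqref{eq:inductive} holds for $f_k$ with the same $C$.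
\end{proof}

Relabeling coordinates, we obtain for each permutation $\sigma$ a Borel set $G^\sigma\subset T^n$ with $m(G^\sigma)=1$ on which the iterated limit in the order $\sigma$ exists and is a Borel function. We denote this function by $f^\sigma$.

\section{Equality of the iterated limits}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and of Theorem~\ref{thm:complements}(a)]
Let $f^*$ be as in Proposition~\ref{prop:measure}. We show that $f^\sigma=f^*$ a.e.\ for each $\sigma$. This is Theorem~\ref{thm:complements}(a), and Theorem~\ref{thm:main} follows with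
\[
Z=T^n\setminus\bigl(G^\sigma\cap G^\tau\cap\{f^\sigma=f^*=f^\tau\}\bigr).
\]
Since the convergence $\rho\to\mathbf 1$ is unrestricted, relabeling the coordinates of $f$ merely relabels those of $f^*$. So we may take $\sigma$ to be the identity. With $G_k,f_k$ from Proposition~\ref{prop:existence}, put
\[
F_k^{\rho_{k+1},\dots,\rho_n}(w)=f_k(w_1,\dots,w_k,\rho_{k+1}w_{k+1},\dots,\rho_nw_n),\qquad w\in G_k\times T^{n-k} .
\]
These functions are Borel, because $f_k$ is jointly Borel, and $F_0^\rho=f_\rho$, $F_n=f^\sigma$. Let $\varepsilon>0$. By Proposition~\ref{prop:measure} there is $\delta>0$ with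
\[
d(F_0^{\rho_1,\dots,\rho_n},f^*)\le\varepsilon\qquad\text{whenever all }\rho_j>1-\delta .
\]
We claim that for $k=0,1,\dots,n$
\begin{equation}\label{eq:passing}
d(F_k^{\rho_{k+1},\dots,\rho_n},f^*)\le\varepsilon\qquad\text{whenever }\rho_{k+1},\dots,\rho_n>1-\delta .
\end{equation}
For $k=0$ this is the choice of $\delta$. Let $k\ge1$, suppose \eqref{eq:passing} holds for $k-1$, and fix $\rho_{k+1},\dots,\rho_n>1-\delta$. By Proposition~\ref{prop:existence}, applied along the radius to $w_k$,
\[
F_{k-1}^{t,\rho_{k+1},\dots,\rho_n}\to F_k^{\rho_{k+1},\dots,\rho_n}\quad\text{on }G_k\times T^{n-k}\text{ as }t\to1,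
\]
that is, almost everywhere. Since $d(F_{k-1}^{t,\rho_{k+1},\dots,\rho_n},f^*)\le\varepsilon$ for $t>1-\delta$, dominated convergence gives \eqref{eq:passing} for $k$. For $k=n$ we obtain $d(f^\sigma,f^*)\le\varepsilon$. As $\varepsilon>0$ was arbitrary, $f^\sigma=f^*$ a.e.
\end{proof}

\section{Intermediate limits and integrability}\label{sec:complements}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(b)]
For $k=1$ there is nothing to prove, and for $k=n$ the statement is Theorem~\ref{thm:main}. Let $2\le k<n$. By Proposition~\ref{prop:existence}, after relabeling, $f_k^\sigma(w_S,\cdot)$ and $f_k^\tau(w_S,\cdot)$ exist and are holomorphic on $U^{n-k}$ for a.e.\ $w_S\in T^S$. Let $D\subset U^{n-k}$ be countable and dense, and for $d\in D$ let $f(\cdot,d)$ be the function on $U^S$ obtained by placing $d$ in the variables outside $S$. By Lemma~\ref{lem:onestep}(i) it belongs to $N(U^k)$. By definition, its iterated limits in the orders $(\sigma(1),\dots,\sigma(k))$ and $(\tau(1),\dots,\tau(k))$ are, for a.e.\ $w_S$, the numbers $f_k^\sigma(w_S,d)$ and $f_k^\tau(w_S,d)$,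 so by Theorem~\ref{thm:main} in $k$ variables these agree for a.e.\ $w_S$. Hence for a.e.\ $w_S$ they agree for all $d\in D$, and then by continuity on all of $U^{n-k}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(c)]
Write $\log^-x=\max(-\log x,0)$, with $\log^-0=\infty$. Choose $\rho^{(i)}\to\mathbf 1$ such that $f_{\rho^{(i)}}\to f^*$ a.e. Since $\int\log^+|f_\rho|\,dm$ is bounded, Fatou's lemma gives $\log^+|f^*|\in L^1$.

Now let $f(z^0)\ne0$, and consider only $\rho$ with $\rho_j\ge(1+|z_j^0|)/2$ for all $j$, so that $\rho_j>|z_j^0|$. For $\eta>0$ the function $\log\max(|f|,\eta)$ is continuous and subharmonic in each variable, so \eqref{eq:poissonineq} gives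
\[
\log\max(|f(z^0)|,\eta)\le\int_{T^n}Q_\rho\log\max(|f_\rho|,\eta)\,dm,\qquad Q_\rho(w)=\prod_{j=1}^nP(z_j^0/\rho_j,w_j).
\]
For $\eta\le1$ the integrands are at most $Q_\rho\log^+|f_\rho|$, a bounded function, and they decrease as $\eta\downarrow0$. By monotone convergence $\log|f(z^0)|\le\int Q_\rho\log|f_\rho|\,dm$, that is,
\[
\int Q_\rho\log^-|f_\rho|\,dm\le-\log|f(z^0)|+\int Q_\rho\log^+|f_\rho|\,dm .
\]
Since $|z_j^0|/\rho_j\le2|z_j^0|/(1+|z_j^0|)<1$, the functions $Q_\rho$ lie between two positive constants independent of $\rho$. So the right side is bounded, and therefore so is $\int\log^-|f_\rho|\,dm$ for these $\rho$. Fatou's lemma along $\rho^{(i)}$ gives $\log^-|f^*|\in L^1$.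
\end{proof}

\section{Sharpness of the growth condition}\label{sec:sharp}

We prove Theorem~\ref{thm:sharp}. It suffices to construct a function $f$ of $(z_1,z_2)\in U^2$; as a function on $U^n$ it does not depend on the other variables, and the limits in those variables are trivial.

\subsection{A model and the building block}\label{ssec:model}

We imitate by a holomorphic function the characteristic function of $\{|z_1|>|z_2|\}$. Let first $s_1<s_2<\cdots\to1$, and for each $j$ let $p_j(z)$ be $1$ if $|z|>s_j$ and $0$ otherwise. Evaluate $p_j$ at $z_1$ for odd $j$ and at $z_2$ for even $j$, and put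
\[
f=T_1-T_2+T_3-\cdots,\qquad T_l=p_1p_2\cdots p_l .
\]
If $l_0$ is the number of factors $p_1,p_2,\dots$ that equal $1$ before the first zero, then $f$ is $1$ for odd $l_0$ and $0$ for even $l_0$. When $|z_1|=1$ and $z_2\in U$, all odd-numbered factors are $1$, so the first zero has an even number and $f=1$. When $|z_2|=1$ and $z_1\in U$, the first zero has an odd number and $f=0$. The mechanism is one of pairing: $T_{2m}=T_{2m+1}$ if $|z_1|=1$, and $T_{2m-1}=T_{2m}$ if $|z_2|=1$. The two pairings of the same series have different sums.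

To make this holomorphic we need functions $p_j=1-e_j$ with $e_j\approx1$ on a disc $|z|\le s$, $s$ close to $1$, and $e_j\approx0$ on most of $T$. For $0<a<1$ let
\[
q(u)=\frac{2au}{1-au},\qquad\text{so that}\quad1+q(u)=\frac{1+au}{1-au},
\]
and consider $e(z)=\exp q(z^N)$. Inside a disc $|z|\le s<1$ it is close to $1$ if $N$ is large, because $q(0)=0$. On $T$ we have $|e(w)|=\exp(P_a(w^N)-1)$, which is close to $e^{-1}$ except near the $N$-th roots of unity if $a$ is close to $1$. A product of $n_j$ such functions is of size about $e^{-n_j}$ on most of $T$.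

This has a price: $\log|e|$ is harmonic with $\log|e(0)|=0$, so its smallness on most of a circle is balanced by large values on a small set. The integral of $\log^+|e|$ feels this mass. The integral of a sublinear function of it does not: after replacing $\psi_0$ by a suitable concave function $\psi$, we shall have $\int\psi(P_a)\,dm\to0$ as $a\to1$.

\subsection{Reduction to concave growth functions}

Since $\psi_0$ is nondecreasing and $\psi_0(t)=o(t)$, the constants $C_\varepsilon:=\sup_{t\ge0}(\psi_0(t)-\varepsilon t)^+$ are finite for every $\varepsilon>0$. Put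
\[
\Psi(t)=\inf_{\varepsilon>0}(\varepsilon t+C_\varepsilon),\qquad\psi(t)=\Psi(t)-\Psi(0)+\min(t,1)\qquad(t\ge0).
\]
As an infimum of nondecreasing affine functions, $\Psi$ is concave, nondecreasing and upper semicontinuous. Also $\psi_0\le\Psi$, and $\Psi(t)=o(t)$. Upper semicontinuity and monotonicity make $\Psi$ continuous at $0$. Hence:
\begin{enumerate}
\item[(i)] $\psi$ is concave, nondecreasing and continuous, $\psi(0)=0$, $\psi(1)\ge1$, $\psi(t)=o(t)$;
\item[(ii)] $\psi_0\le\psi+\Psi(0)$;
\item[(iii)] $\psi$ is subadditive and $\psi(t)\ge\psi(1)\min(t,1)$, by concavity, monotonicity and $\psi(0)=0$.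
\end{enumerate}
By (ii) it suffices to bound $\int\psi(\log^+|f_\rho|)\,dm$. Let
\[
\kappa(b)=\int_T\psi(P_b)\,dm\qquad(0\le b<1).
\]
Since $\int P_b\,dm=1$, Jensen's inequality gives $\kappa(b)\le\psi(1)$ for all $b$. Moreover,
\[
\kappa(b)\to0\quad\text{as }b\to1 .
\]
Indeed, let $\varepsilon>0$ and let $C'_\varepsilon$ be such that $\psi(t)\le\varepsilon t+C'_\varepsilon$ for all $t$. For $\eta>0$ the integral over $\{|w-1|<\eta\}$ is at most $\varepsilon+C'_\varepsilon\,m(|w-1|<\eta)$, which is below $2\varepsilon$ if $\eta$ is small. On the complement $P_b\to0$ uniformly by \eqref{eq:tail}, so $\psi(P_b)\to0$ uniformly, as $\psi$ is continuous at $0$ with $\psi(0)=0$.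

\subsection{The parameters}

\emph{Step 1: the kernels.} For $i\ge1$ choose $a_i'\in[0,1)$ with $\kappa(b)\le2^{-i}$ for all $b\in[a_i',1)$, and put
\[
a_i=\frac{1+a_i'}2,\qquad q_i(u)=\frac{2a_iu}{1-a_iu} .
\]
Then $a_i'<a_i<1$, $|q_i|\le\frac2{1-a_i}$ on $\overline U$, and, as $1+q_i(u)=\frac{1+a_iu}{1-a_iu}$,
\begin{equation}\label{eq:req}
1+\operatorname{Re}q_i(r\omega)=P_{a_ir}(\omega)\qquad(0\le r\le1,\ \omega\in T).
\end{equation}

\emph{Step 2: the blocks.} Divide $\mathbb N$ into consecutive finite blocks $B_1,B_2,\dots$ with numbers of elements $n_j=|B_j|$, and put $M_j=\exp\sum_{i\in B_j}\frac2{1-a_i}$. Choose the blocks inductively so that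
\[
n_j\ge j+\sum_{l<j}\log(1+M_l),\qquad\text{and put}\quad\delta_j=2^{-j}\Big/\prod_{l\le j+1}(1+M_l).
\]

\emph{Step 3: the radii and exponents.} Let $s_0=0$ and $s_1=\frac12$. Given $s_i$, $i\ge1$, with $i\in B_j$, choose $N_i\in\mathbb N$ so large that
\begin{equation}\label{eq:Ni}
|q_i(u)|\le2^{-i-2}\delta_j\qquad\text{for }|u|\le s_i^{N_i} ,
\end{equation}
and then $s_{i+1}\in\bigl(\max(s_i,1-\tfrac1{i+1}),1\bigr)$ with $a_is_{i+1}^{N_i}\ge a_i'$. The first choice is possible because $q_i(0)=0$, the second because $a_i>a_i'$.

So $s_i\uparrow1$. The function $q_i(z^{N_i})$ is negligible for $|z|\le s_i$, and on each circle $|z|=r\in[s_{i+1},1)$ its real part plus $1$ is the Poisson kernel $P_b$ at $(z/r)^{N_i}$ with $b\in[a_i',1)$, of $\psi$-integral at most $2^{-i}$. Only in the annulus $s_i\le|z|<s_{i+1}$ is it in transition, and at each radius this concerns at most one $i$. This will give a uniform bound in Section~\ref{ssec:growth}.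

Now let
\[
e_j(z)=\exp\sum_{i\in B_j}q_i(z^{N_i}),\qquad p_j=1-e_j .
\]
These functions are holomorphic in a neighborhood of $\overline U$, with $|e_j|\le M_j$ and $|p_j|\le1+M_j$ on $\overline U$. If $|z|\le s_{\min B_j}$, then $|z^{N_i}|\le s_i^{N_i}$ for all $i\in B_j$, so by \eqref{eq:Ni} the exponent has modulus at most $\sum_i2^{-i-2}\delta_j\le\delta_j/4$. Since $|e^x-1|\le2|x|$ for $|x|\le1$,
\begin{equation}\label{eq:psmall}
|p_j(z)|\le\delta_j\qquad\text{for }|z|\le s_{\min B_j} .
\end{equation}

\subsection{The function}

From now on, when no argument is written, $p_j$ and $e_j$ are evaluated at $z_1$ if $j$ is odd and at $z_2$ if $j$ is even. Put $T_l=p_1p_2\cdots p_l$ and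
\[
f(z_1,z_2)=\sum_{l\ge1}(-1)^{l-1}T_l(z_1,z_2).
\]
Let $m\ge1$. If $|z_2|\le s_{\min B_{2m}}$ and $z_1\in\overline U$, then by \eqref{eq:psmall} for $p_{2m}(z_2)$, and since all $1+M_l>1$,
\[
|T_{2m}|,\ |T_{2m+1}|\le\delta_{2m}\prod_{l\le2m+1,\,l\ne2m}(1+M_l)\le2^{-2m} .
\]
If $|z_1|\le s_{\min B_{2m+1}}$ and $z_2\in\overline U$, then in the same way, by \eqref{eq:psmall} for $p_{2m+1}(z_1)$,
\[
|T_{2m+1}|,\ |T_{2m+2}|\le\delta_{2m+1}\prod_{l\le2m+2,\,l\ne2m+1}(1+M_l)\le2^{-2m-1} .
\]
Since $s_i\to1$, for every $r<1$ the series converges absolutely and uniformly on $\overline U\times\{|z_2|\le r\}$ and on $\{|z_1|\le r\}\times\overline U$. Therefore $f$ is holomorphic on $U^2$ and extends continuously to $\overline U\times U$ and to $U\times\overline U$, the extension being given by the same series. In particular, in either order the first limit exists at every boundary point, for every value of the remaining variable in $U$.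

\subsection{The iterated limits}

The map $w\mapsto w^{N_i}$ preserves $m$, so $\sum_i\int\psi(P_{a_i}(w^{N_i}))\,dm=\sum_i\kappa(a_i)\le1$. By (iii) and $\psi(1)\ge1$ we get $\sum_i\min(1,P_{a_i}(w^{N_i}))<\infty$ for a.e.\ $w\in T$. For such $w$ only finitely many terms $P_{a_i}(w^{N_i})$ exceed $1$, so
\[
S(w):=\sum_iP_{a_i}(w^{N_i})<\infty\qquad\text{for a.e. }w\in T .
\]
By \eqref{eq:req} with $r=1$,
\begin{equation}\label{eq:esmall}
|e_j(w)|=\exp\sum_{i\in B_j}\bigl(P_{a_i}(w^{N_i})-1\bigr)\le e^{S(w)}e^{-n_j}\qquad(w\in T).
\end{equation}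
Let $w\in T^2$ with $S(w_1),S(w_2)<\infty$, and put $A_l=\sum_{i\le l}(-1)^{i-1}T_i$.

\emph{Order $1$, then $2$.} Since $T_{2m}-T_{2m+1}=T_{2m}(1-p_{2m+1})=T_{2m}e_{2m+1}$, grouping the absolutely convergent series gives, for $z_2\in U$,
\[
f(w_1,z_2)=T_1-\sum_{m\ge1}(T_{2m}-T_{2m+1})=p_1(w_1)-\sum_{m\ge1}T_{2m}(w_1,z_2)\,e_{2m+1}(w_1).
\]
By \eqref{eq:esmall} and the choice of $n_{2m+1}$, the $m$-th term of the last sum has modulus at most
\[
\prod_{l\le2m}(1+M_l)\cdot e^{S(w_1)}e^{-n_{2m+1}}\le e^{S(w_1)}e^{-2m-1},
\]
uniformly in $z_2\in\overline U$. The terms are continuous in $z_2\in\overline U$, so the limit as $z_2\to w_2$ exists and equals $\lim_mA_{2m+1}(w)$.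

\emph{Order $2$, then $1$.} Since $T_{2m-1}-T_{2m}=T_{2m-1}e_{2m}$, for $z_1\in U$
\[
f(z_1,w_2)=\sum_{m\ge1}(T_{2m-1}-T_{2m})=\sum_{m\ge1}T_{2m-1}(z_1,w_2)\,e_{2m}(w_2),
\]
with terms of modulus at most $\prod_{l\le2m-1}(1+M_l)\cdot e^{S(w_2)}e^{-n_{2m}}\le e^{S(w_2)}e^{-2m}$, uniformly in $z_1\in\overline U$. The limit as $z_1\to w_1$ exists and equals $\lim_mA_{2m}(w)$.

\emph{The difference} of the first and the second iterated limit is
\[
\lim_m\bigl(A_{2m+1}(w)-A_{2m}(w)\bigr)=\lim_mT_{2m+1}(w)=\prod_{j\ge1}(1-e_j),
\]
with $e_j$ evaluated at $w_1$ or $w_2$ according to parity. By \eqref{eq:esmall} and $n_j\ge j$ we have $\sum_j|e_j|<\infty$, so the product is nonzero unless some factor $p_j$ vanishes. The exponent $\sum_{i\in B_j}q_i(z^{N_i})$ has nonnegative Taylor coefficients, not all zero, and no constant term. It is therefore nonconstant, and so is $p_j$. Being holomorphic near $\overline U$, $p_j$ has only finitely many zeros on $T$. Hence at a.e.\ $w\in T^2$ the two iterated limits exist and are different.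

\subsection{The growth}\label{ssec:growth}

For $z=rw$ with $0\le r<1$, $w\in T$, put
\[
\pi_i(z)=1+\operatorname{Re}q_i(z^{N_i})=P_{a_ir^{N_i}}(w^{N_i})>0 ,
\]
let $k=k(r)\ge0$ be the index with $s_k\le r<s_{k+1}$, and let
\[
W(z)=\sum_{1\le i\le k}\pi_i(z)\ge0 .
\]
If $1\le i<k$, then $r\ge s_{i+1}$, so $a_ir^{N_i}\in[a_i',1)$ and $\int_T\psi(\pi_i(rw))\,dm(w)=\kappa(a_ir^{N_i})\le2^{-i}$. For $i=k\ge1$ the integral is at most $\psi(1)$. By subadditivity,
\begin{equation}\label{eq:Wbound}
\int_T\psi(W(rw))\,dm(w)\le1+\psi(1)\qquad(0\le r<1).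
\end{equation}

We now bound $p_j(z)$ and $e_j(z)$ by means of $W(z)$. If $i>k$, then $r<s_i$, so $|q_i(z^{N_i})|\le2^{-i-2}$ by \eqref{eq:Ni}. Let $J=J(r)$ be the index of the block containing $k$, with $J=0$ if $k=0$.
\begin{itemize}
\item If $j<J$, all $i\in B_j$ are less than $k$, and $|e_j(z)|=e^{-n_j}\exp\sum_{i\in B_j}\pi_i(z)$. Hence $|p_j(z)|\le(1+e^{-n_j})\exp\sum_{i\in B_j}\pi_i(z)$.
\item If $j=J\ge1$, then $|e_J(z)|\le e^{1/4}\exp\sum_{i\in B_J,\,i\le k}\pi_i(z)$, because $\operatorname{Re}q_i(z^{N_i})\le\pi_i(z)$ for $i\le k$, and the indices $i>k$ contribute at most $\sum_i2^{-i-2}=\frac14$ to the exponent. Hence $|e_J(z)|\le2\exp\sum_{i\in B_J,\,i\le k}\pi_i(z)$ and $|p_J(z)|\le3\exp\sum_{i\in B_J,\,i\le k}\pi_i(z)$.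
\item If $j>J$, then $r<s_{k+1}\le s_{\min B_j}$, so $|p_j(z)|\le\delta_j\le2^{-j}$ by \eqref{eq:psmall}, and $|e_j(z)|\le2$.
\end{itemize}
The blocks are disjoint, the $\pi_i$ are positive, and $n_j\ge j$. So with $C_1=3\prod_{j\ge1}(1+e^{-j})$ we have, for every finite set $Q$ of indices,
\begin{equation}\label{eq:products}
\prod_{j\in Q}|p_j(z)|\le C_1e^{W(z)},\qquad\sum_{1\le j\le J}|e_j(z)|\le\Bigl(2+\sum_{j\ge1}e^{-j}\Bigr)e^{W(z)}\le3e^{W(z)} .
\end{equation}

Let $(z_1,z_2)\in U^2$, $W_1=W(z_1)$, $W_2=W(z_2)$ and $J_2=J(|z_2|)$. We use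
\[
f=\sum_{m\ge1}(T_{2m-1}-T_{2m})=\sum_{m\ge1}T_{2m-1}\,e_{2m}(z_2).
\]
By \eqref{eq:products}, applied to the factors in $z_1$ and to those in $z_2$, we have $|T_{2m-1}|\le C_1^2e^{W_1+W_2}$ for all $m$.
\begin{itemize}
\item By the second part of \eqref{eq:products} for $z_2$, the terms with $2m\le J_2$ contribute at most $3C_1^2e^{W_1+2W_2}$ in total.
\item Let $m_0\ge1$ be the least integer with $2m_0>J_2$. For $m\ge m_0$ we have $|e_{2m}(z_2)|\le2$, so the term $m=m_0$ is at most $2C_1^2e^{W_1+W_2}$.
\item For $m>m_0$ we have $2m-2>J_2$, so $T_{2m-1}$ contains the factor $p_{2m-2}(z_2)$ of modulus at most $2^{-(2m-2)}$. The product of the other factors is at most $C_1^2e^{W_1+W_2}$ by \eqref{eq:products}. These terms contribute at most $2C_1^2e^{W_1+W_2}\sum_{m\ge2}2^{-(2m-2)}\le2C_1^2e^{W_1+W_2}$.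
\end{itemize}
Altogether $|f(z_1,z_2)|\le7C_1^2e^{W_1+2W_2}$, and therefore
\[
\log^+|f(z_1,z_2)|\le C_2+W(z_1)+2W(z_2),\qquad C_2=\log(7C_1^2)>0.
\]
By monotonicity and subadditivity of $\psi$ and by \eqref{eq:Wbound},
\[
\int\psi(\log^+|f_\rho|)\,dm\le\psi(C_2)+3\bigl(1+\psi(1)\bigr)\qquad\text{for all }\rho .
\]
This completes the proof of Theorem~\ref{thm:sharp}.\qed

\begin{remark}
By Theorem~\ref{thm:main} the function $f$ just constructed is not in $N(U^n)$, although $\psi_0$ may be any nondecreasing function with $\psi_0(t)=o(t)$. In the proof of Theorem~\ref{thm:main} the linear growth condition enters through Lemma~\ref{lem:majorant}: it provides a majorant $P[\mu]$ with a finite measure $\mu$.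
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Iterated fine limits and iterated nontangential limits},
\texttt{https://www.ams.org/journals/tran/1972-173-00/\allowbreak S0002-9947-1972-0311927-0/\allowbreak S0002-9947-1972-0311927-0.pdf}.
\end{thebibliography}

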